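\title{Vertices of out-degree $k$ in minimally $k$-strong digraphs}

\begin{abstract}
Mader conjectured that for $k\ge 2$ every minimally $k$-strong digraph on $n$ vertices has at least $\frac{n-k}{k+1}+k$ vertices of out-degree $k$. We disprove the conjecture for every $k\ge 3$, by an unbounded margin; for $k=3$ there is a counterexample on $32$ vertices. We also prove linear lower bounds. For $k\ge3$ the smallest asymptotic proportion of vertices of out-degree $k$ lies between $\frac{2}{k^2+2k+2}$ and $\frac{4}{k^2+2k+4}$, and for $k=2$ it equals the conjectured value $\frac13$.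
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite and have no loops and no multiple arcs; a pair of opposite arcs $uv$, $vu$ is allowed. A digraph is \emph{strong} if each vertex reaches each other vertex by a directed path. For an integer $k\ge1$, a digraph $D=(V,A)$ is \emph{$k$-strong} if $|V|\ge k+1$ and $D-F$ is strong for every set $F\subseteq V$ with $|F|<k$. It is \emph{minimally $k$-strong} if it is $k$-strong and $D-a$ is not $k$-strong for any arc $a$. We write $X=X(D)$ for the set of vertices of out-degree exactly $k$.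

In a $k$-strong digraph every vertex has out-degree at least $k$, so an arc that leaves a vertex of $X$ cannot be deleted. In a minimally $k$-strong digraph no arc can be deleted, and low degree is the simplest reason why. It is therefore natural to ask how small $X$ can be. On $k+1$ vertices the only $k$-strong digraph is the complete one, and there $X=V$. For $k=1$ the set $X$ need not grow with $n=|V|$: replace each edge of a path on $n$ vertices by two opposite arcs; the result is minimally $1$-strong and has only two vertices of out-degree $1$. For $k\ge2$, Mader proved that $|X|\ge\frac13\sqrt{n/(k+1)}$, and he conjectured a linear bound. The conjecture is posed in \cite{digraphs}.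

\medskip
\noindent\textbf{Conjecture} (Mader). \emph{Let $k\ge2$. Every minimally $k$-strong digraph on $n$ vertices has at least $\frac{n-k}{k+1}+k$ vertices of out-degree $k$.}
\medskip

Since $\frac{n-k}{k+1}+k=\frac{n+k^2}{k+1}$, the conjecture asserts that $n+k^2\le(k+1)|X|$. Section~\ref{sec:count} shows how a degree count suggests exactly this inequality and which arcs that count neglects. Our first result uses those arcs.

\begin{theorem}\label{thm:counter}
Let $k\ge2$ and $t\ge1$. There is a minimally $k$-strong digraph $D_{k,t}$ with $n=6k-5+t(k^2+2k+4)$ vertices, and with $|X|=4t+3k-3$ if $k\ge3$ and $|X|=4t+5$ if $k=2$. For $k\ge3$,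
\[
\Big(\frac{n-k}{k+1}+k\Big)-|X|=\frac{t\,k(k-2)-(2k^2-6k+2)}{k+1},
\]
which is positive for all $t\ge2$ and tends to infinity with $t$. It is also positive for $k=3$, $t=1$, where $n=32$ and $|X|=10<10.25$. Hence the conjecture fails for every $k\ge3$, by an unbounded amount.
\end{theorem}

A linear lower bound does hold.

\begin{theorem}\label{thm:lower}
Let $D$ be a minimally $k$-strong digraph on $n$ vertices.
\begin{enumerate}
\item[(a)] If $k\ge3$, then $n\le\frac{k^2+2k+2}{2}\,|X|+k(k+1)^2$.
\item[(b)] If $k=2$, then $n\le3|X|+6$ when $n>36$, and $n\le3|X|+30$ always.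
\end{enumerate}
\end{theorem}

For $n\ge k+1$ let $x_k(n)$ be the minimum of $|X(D)|$ over all minimally $k$-strong digraphs $D$ on $n$ vertices. Such digraphs exist: delete arcs from the complete digraph as long as it stays $k$-strong. Put $\rho_k=\liminf_{n\to\infty}x_k(n)/n$. The conjecture would give $\rho_k\ge\frac1{k+1}$.

\begin{corollary}\label{cor:rho}
We have $\rho_2=\frac13$, and for $k\ge3$
\[
\frac{2}{k^2+2k+2}\le\rho_k\le\frac{4}{k^2+2k+4}<\frac1{k+1}.
\]
\end{corollary}

\begin{proof}
The lower bounds on $\rho_k$ follow from Theorem~\ref{thm:lower} after division by $n$. In $D_{k,t}$ the ratio $|X|/n$ tends to $\frac{4}{k^2+2k+4}$ as $t\to\infty$, and this equals $\frac13$ for $k=2$. Finally, $4(k+1)<k^2+2k+4$ is equivalent to $k>2$.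
\end{proof}

Thus Mader's bound of order $\sqrt n$ improves to a linear bound that is sharp up to a factor less than $2$, the proportion $\rho_k$ has order $k^{-2}$ rather than $k^{-1}$, and the conjecture is asymptotically correct exactly for $k=2$. We do not decide whether the conjecture holds exactly for $k=2$: it predicts $|X|\ge\frac{n+4}{3}$, Theorem~\ref{thm:lower} gives $|X|\ge\frac n3-2$ for $n>36$, and $D_{2,t}$ has $|X|=\frac{n+8}{3}$.

Theorem~\ref{thm:counter} is proved in Section~\ref{sec:counter} and Theorem~\ref{thm:lower} in Sections~\ref{sec:cert}--\ref{sec:two}.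

\section{Cuts and a degree count}\label{sec:count}

Let $D=(V,A)$ be a digraph on $n$ vertices. For $P\subseteq V$ let $N^+(P)$ be the set of vertices outside $P$ that have an in-neighbor in $P$, let $N^-(P)$ be the set of vertices outside $P$ that have an out-neighbor in $P$, and put
\[
B_P=V\setminus\bigl(P\cup N^+(P)\bigr).
\]
No arc goes from $P$ to $B_P$, and $Q\subseteq P$ implies $B_Q\supseteq B_P$. For a vertex $v$ we write $N^\pm(v)$ for $N^\pm(\{v\})$ and $d^\pm(v)=|N^\pm(v)|$. The number of arcs with tail in $S$ and head in $T$ is $e(S,T)$. Reversing all arcs of a $k$-strong digraph gives a $k$-strong digraph.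

\begin{lemma}\label{lem:cut}
Let $D$ be $k$-strong. If $P\ne\emptyset$ and $B_P\ne\emptyset$, then $|N^+(P)|\ge k$. Every vertex has out-degree and in-degree at least $k$.
\end{lemma}

\begin{proof}
In $D-N^+(P)$ no vertex of $P$ reaches $B_P$, so $|N^+(P)|\ge k$. If $d^+(v)\le k-1$, then $|B_{\{v\}}|=n-1-d^+(v)\ge1$, which contradicts the first statement. For in-degrees, reverse all arcs.
\end{proof}

Let $D$ be $k$-strong. The following notation is used throughout:
\begin{itemize}
\item $V^+=V\setminus X$ is the set of vertices of out-degree greater than $k$;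
\item $V^-$ is the set of vertices of in-degree greater than $k$, called \emph{hubs}, and $q=|V^-|$;
\item $E$ is the set of arcs whose head is a hub.
\end{itemize}
The sums of out-degrees and of in-degrees are equal, so $\sum_v(d^+(v)-k)=\sum_v(d^-(v)-k)$. By Lemma~\ref{lem:cut} only $V^+$ contributes on the left and only $V^-$ on the right. Hence
\begin{equation}\label{eq:degree}
|V^+|\le\sum_{v\in V^+}\bigl(d^+(v)-k\bigr)=|E|-kq=e(V^+,V^-)+e(X,V^-)-kq .
\end{equation}
Each vertex of $V^+$ produces a surplus of at least one arc, and only hubs can absorb it.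

\begin{proposition}\label{prop:deficit}
If $D$ is $k$-strong and $|X|\ge k$, then $n+k^2-(k+1)|X|\le e(V^+,V^-)$.
\end{proposition}

\begin{proof}
A vertex of $X$ sends at most $\min(k,q)$ arcs to hubs. If $q\ge k$, then $e(X,V^-)-kq\le k|X|-k^2$. If $q<k$, then $e(X,V^-)-kq\le q(|X|-k)\le k(|X|-k)$. In both cases \eqref{eq:degree} gives $|V^+|\le e(V^+,V^-)+k|X|-k^2$; add $|X|$ to both sides.
\end{proof}

Every minimally $k$-strong digraph has $|X|\ge k$ (Lemma~\ref{lem:Z}). So the conjectured inequality, constant term included, holds whenever no arc goes from $V^+$ to $V^-$, and in general it can fail by at most the number of such arcs. These are exactly the arcs whose deletion leaves all degrees at least $k$; in a minimally $k$-strong digraph each of them must be indispensable for a reason other than degree. One might guess that such arcs are rare. Both theorems come down to the question of how many there can be.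

\section{The counterexamples}\label{sec:counter}

\subsection{One block for $k=3$}

An arc $wh$ is indispensable if some set $L\ni w$ with $B_L\ne\emptyset$ has exactly $k$ out-neighbors, $h$ is one of them, and $w$ is the only in-neighbor of $h$ in $L$: without $wh$ the set $L$ violates Lemma~\ref{lem:cut}. We want many disjoint sets $L\subseteq V^+$ of this kind, all pointing to the same $k$ hubs, with every non-hub of in-degree $k$, so that all arcs into non-hubs are indispensable, and with almost every vertex of $V^+$ of out-degree $k+1$, so that the surplus in \eqref{eq:degree} is as small as possible.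

Take $k=3$ and $L=\{w,y_1,y_2\}$ with $N^+(L)=\{h_1,s_1,s_2\}$, where $h_1$ is a hub; see Figure~\ref{fig:block}. All three vertices of $L$ send arcs to $s_1$ and $s_2$, which gives $s_1,s_2$ in-degree $3$. Only $w$ sends an arc to $h_1$. Inside $L$ we take all arcs except $wy_1$. Then
\[
N^+(w)=\{y_2,s_1,s_2,h_1\},\quad N^+(y_1)=\{y_2,w,s_1,s_2\},\quad N^+(y_2)=\{y_1,w,s_1,s_2\},
\]
so all three out-degrees are $4$; the arc $wy_1$ is omitted to keep $d^+(w)$ at $4$. From inside $L$ the vertices $y_1,y_2,w$ receive $1,2,2$ arcs, so they need $2,1,1$ arcs from outside. We place such blocks $L\cup\{s_1,s_2\}$ in a row and let the vertices $s_1,s_2$, each of out-degree $4$, supply these arcs for later blocks. The two vertices of the preceding block do not suffice, because $L$ needs at least three in-neighbors; we use the two preceding blocks.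

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={circle, draw, inner sep=1pt, minimum size=8mm, font=\small}]
\node (a) at (0,3.6) {$s_1^{i-2}$};
\node (b) at (0,2.6) {$s_1^{i-1}$};
\node (c) at (0,1.5) {$s_2^{i-1}$};
\node (d) at (0,0) {$s_2^{i-2}$};
\node (y1) at (3,3) {$y_1^i$};
\node (y2) at (4,1.5) {$y_2^i$};
\node (w) at (3,0) {$w_1^i$};
\node (s1) at (7,2.6) {$s_1^i$};
\node (s2) at (7,0.6) {$s_2^i$};
\node (h) at (6,-1.2) {$h_1$};
\draw[dashed, rounded corners] (2.3,-0.6) rectangle (4.7,3.6);
\node[draw=none] at (4.3,3.2) {$L^i$};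
\draw[->] (a)--(y1); \draw[->] (b)--(y1); \draw[->] (c)--(y2); \draw[->] (d)--(w);
\draw[<->] (y1)--(y2); \draw[<->] (y2)--(w); \draw[->] (y1)--(w);
\draw[->] (y1)--(s1); \draw[->] (y1)--(s2); \draw[->] (y2)--(s1);
\draw[->] (y2)--(s2); \draw[->] (w)--(s1); \draw[->] (w)--(s2);
\draw[->, very thick] (w)--(h);
\end{tikzpicture}
\caption{All arcs incident with one layer $L^i=\{w_1^i,y_1^i,y_2^i\}$ of the digraph $D_{3,t}$; a double arrow is a pair of opposite arcs. Each vertex of $L^i$ has in-degree $3$ and out-degree $4$. The layer has exactly three out-neighbors, so the thick arc to the hub $h_1$ cannot be deleted without destroying $3$-strong connectivity.}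
\label{fig:block}
\end{figure}

Now count. A block has five vertices and a surplus of five arcs. One of them, $wh_1$, goes straight to a hub. The other four are the arcs of $s_1,s_2$ that are not needed by later blocks, and they go to vertices of $X$, each of which takes $3$ arcs in and sends $3$ arcs to the hubs. So five vertices of $V^+$ require only $\frac43$ vertices of $X$, and the proportion of $X$ is $\frac43/(5+\frac43)=\frac4{19}<\frac14$. For general $k$ a block has $k+2$ vertices, $k-2$ arcs go straight to hubs, again four arcs remain, and the proportion is $\frac4k/(k+2+\frac4k)=\frac{4}{k^2+2k+4}$. If the whole surplus $k+2$ had to pass through $X$, the proportion would be $\frac1{k+1}$. For $k=2$ this is what happens.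

\subsection{The digraph $D_{k,t}$}

Let $k\ge2$, $t\ge1$, and put $\ell=kt$ and $m=4t+3k-3$. The number of blocks is $\ell$; it is a multiple of $k$ so that the $4\ell$ remaining arcs can be distributed in groups of $k$. The vertices are:
\begin{itemize}
\item $H=\{h_1,\dots,h_k\}$;
\item the \emph{relays} $s^j_1,s^j_2$ for $2-k\le j\le\ell$; the $2(k-1)$ relays with $j\le0$ are \emph{initial};
\item the \emph{layers} $L^i=\{w^i_1,\dots,w^i_{k-2},y^i_1,y^i_2\}$ for $1\le i\le\ell$;
\item the \emph{terminals} $x_1,\dots,x_m$.
\end{itemize}
Thus $n=k+2(k-1)+\ell(k+2)+m=6k-5+t(k^2+2k+4)$. The arcs are, with $1\le i\le\ell$ and $1\le r\le k-2$ throughout: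
\begin{enumerate}
\item[(A1)] $h\to s$ for every $h\in H$ and every initial relay $s$;
\item[(A2)] all arcs between distinct vertices of $L^i$, except the arcs $w^i_r\to y^i_1$;
\item[(A3)] $u\to s^i_1$ and $u\to s^i_2$ for every $u\in L^i$;
\item[(A4)] $w^i_r\to h_r$;
\item[(A5)] $s^j_1\to y^i_1$ for $i-k+1\le j\le i-1$, and $s_2^{i-1}\to y^i_2$, and $s_2^{i-1-r}\to w^i_r$;
\item[(A6)] arcs from relays to terminals: $k$ from each initial relay, $k+1-\min(k-1,\ell-j)$ from $s^j_a$ for $j\ge1$, and exactly $k$ into each terminal;
\item[(A7)] $x_p\to h$ for every terminal $x_p$ and every $h\in H$.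
\end{enumerate}
By (A5), the relay $s^j_a$ sends exactly one arc to each layer $L^i$ with $j<i\le j+k-1$. The number of these layers is $\min(k-1,\ell-j)$ for $j\ge1$, and it is $j+k-1\ge1$ for $j\le0$, because $\ell\ge k$.

The arcs (A6) can be chosen. There are $2(k-1)\ell$ arcs of type (A5), and $2\bigl(1+\dots+(k-1)\bigr)=k(k-1)$ of them leave initial relays. So the non-initial relays have to send
\[
2\ell(k+1)-\bigl(2(k-1)\ell-k(k-1)\bigr)=4\ell+k(k-1)
\]
arcs to terminals. The initial relays have to send $2(k-1)k$. The total is $4kt+3k(k-1)=km$. List these $km$ required arcs relay by relay and give them the heads $x_1,\dots,x_m,x_1,\dots,x_m,\dots$ in cyclic order. Each terminal is used $k$ times. Each relay occupies at most $k+1\le m$ consecutive places in the list, so its heads are distinct.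

\begin{example}\label{ex:32}
In $D_{3,1}$ there are $3$ vertices in $H$, $10$ relays $s^j_a$ with $-1\le j\le3$, three layers with $3$ vertices each, and $10$ terminals. For $j=-1,0,1,2,3$ the relay $s^j_a$ sends $1,2,2,1,0$ arcs to layers and $3,3,2,3,4$ arcs to terminals, and $2(3+3+2+3+4)=30=3\cdot10$.
\end{example}

\begin{lemma}\label{lem:degrees}
In $D_{k,t}$ every vertex outside $H$ has in-degree $k$. Every relay and every vertex of a layer has out-degree at least $k+1$, every terminal has out-degree $k$, and every vertex of $H$ has out-degree $2k-2$.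
\end{lemma}

\begin{proof}
The in-neighbors of an initial relay form $H$, and those of $s^i_a$ with $i\ge1$ form $L^i$. The in-neighbors of $y^i_1$ are $y^i_2$ and $k-1$ relays; those of $y^i_2$ are the $k-1$ other vertices of $L^i$ and one relay; the same holds for $w^i_r$. A terminal has $k$ relays as in-neighbors.

The vertex $w^i_r$ has $k-2$ out-neighbors in $L^i$, two relays and $h_r$, in total $k+1$. Each of $y^i_1,y^i_2$ has $k-1$ out-neighbors in $L^i$ and two relays. The relay $s^j_a$ has out-degree $k+1$ for $j\ge1$ by (A5) and (A6), and $(j+k-1)+k\ge k+1$ for $j\le0$. The last two statements follow from (A7) and (A1).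
\end{proof}

Since $2k-2\ge k+1$ for $k\ge3$, the set $X$ consists of the $m=4t+3k-3$ terminals when $k\ge3$. For $k=2$ the two vertices of $H$ also lie in $X$, and $|X|=m+2=4t+5$. Each vertex of $H$ has in-degree at least $m>k$, so $H$ is the set of hubs.

\begin{lemma}\label{lem:strong}
$D_{k,t}$ is $k$-strong.
\end{lemma}

\begin{proof}
Let $|F|\le k-1$. Then $H\setminus F\ne\emptyset$. Call a vertex \emph{surviving} if it is not in $F$; all paths below are paths in $D_{k,t}-F$. We show that every surviving vertex outside $H$ is reached from some vertex of $H\setminus F$, and that every surviving vertex reaches every vertex of $H\setminus F$. Together these statements make $D_{k,t}-F$ strong.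

\emph{Claim 1: every surviving vertex outside $H$ is reached from $H\setminus F$.} Order the vertices outside $H$ in groups: the initial relays, $L^1$, $\{s^1_1,s^1_2\}$, $L^2$, $\{s^2_1,s^2_2\}$, and so on, and finally the terminals. Consider a group, and suppose that all surviving vertices of earlier groups are reached. A relay or terminal has $k$ in-neighbors in $H$ or in earlier groups, one of which survives, so a surviving relay or terminal is reached. Now let the group be a layer $L=L^i$; we drop the index $i$. Let $U$ be the set of surviving vertices of $L$ that are not reached, and suppose $U\ne\emptyset$. A vertex of $N^-(U)$ lies in an earlier group or in $L\setminus U$; if it survived, it would be reached, and so would its out-neighbor in $U$. Hence $N^-(U)\subseteq F$, and it suffices to show $|N^-(U)|\ge k$.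
\begin{itemize}
\item If $y_1\notin U$, then each of the $k-|U|$ vertices of $L\setminus U$ has an arc to $U$, since all arcs missing in $L$ end in $y_1$, and the vertices of $U$ have $|U|$ distinct relays as in-neighbors.
\item If $y_1\in U$ and $y_2\notin U$, then $N^-(U)$ contains $y_2$ and $s_1^{i-k+1},\dots,s_1^{i-1}$.
\item If $y_1,y_2\in U$, then $N^-(U)$ contains $s_2^{i-1}$ and $s_1^{i-k+1},\dots,s_1^{i-1}$.
\end{itemize}

\emph{Claim 2: every surviving relay and every vertex of $H\setminus F$ reaches a terminal.} Let $R$ be the set of vertices reached from the given vertex, the vertex itself included, and suppose that $R$ contains no terminal. The set $R$ contains a relay, because a vertex of $H$ has $2k-2>k-1$ relays as out-neighbors. Choose $s^j_a\in R$ with $j$ maximal. Each of its at least $k+1$ out-neighbors is a terminal or lies in a layer $L^i$ with $i>j$, and no two lie in the same layer. An out-neighbor that is a terminal belongs to $F$. If an out-neighbor $u\in L^i$ is not in $F$, then $u\in R$, and $s^i_1\in F$ by the maximality of $j$. So $F$ meets $\{x\}$ for each out-neighbor $x$ that is a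 terminal and $L^i\cup\{s^i_1\}$ for each out-neighbor in a layer $L^i$. These sets are pairwise disjoint, so $|F|\ge k+1$, a contradiction.

\emph{Claim 3: every surviving $u\in L^i$ reaches a relay or a vertex of $H$.} If $s^i_1$ or $s^i_2$ survives, use (A3). Otherwise $k\ge3$ and $F$ has at most $k-3$ further vertices, so one of the $k-2$ disjoint pairs $\{w^i_r,h_r\}$ avoids $F$. Either $u=w^i_r$ or $uw^i_r$ is an arc, so $u$ reaches $h_r$.

A surviving terminal has arcs to all of $H\setminus F$. By Claims 2 and 3 every surviving vertex reaches a terminal, and hence all of $H\setminus F$.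
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $D=D_{k,t}$ and let $a$ be an arc. If the head of $a$ is not in $H$, it has in-degree $k-1$ in $D-a$. If $a=x_ph$, then $x_p$ has out-degree $k-1$ in $D-a$. The only other arcs are $a=w^i_rh_r$. Here $N^+(L^i)=\{h_1,\dots,h_{k-2},s^i_1,s^i_2\}$ has $k$ elements and $w^i_r$ is the only in-neighbor of $h_r$ in $L^i$, so in $D-a$ the set $L^i$ has $k-1$ out-neighbors, and the terminals are not among them. In each case Lemma~\ref{lem:cut} shows that $D-a$ is not $k$-strong. With Lemma~\ref{lem:strong}, $D$ is minimally $k$-strong, and $n$ and $|X|$ were computed above.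

Let $k\ge3$. Then $n+k^2=k^2+6k-5+t(k^2+2k+4)$ and $(k+1)|X|=3k^2-3+t(4k+4)$, so
\[
n+k^2-(k+1)|X|=t\,k(k-2)-(2k^2-6k+2).
\]
Division by $k+1$ gives the stated formula. For $t\ge2$ the right side is at least $2k^2-4k-(2k^2-6k+2)=2k-2>0$, and for $k=3$, $t=1$ it is $3-2=1$.
\end{proof}

The term $t\,k(k-2)$ is the number of arcs (A4), that is, $e(V^+,V^-)$. So $D_{k,t}$ attains the bound of Proposition~\ref{prop:deficit} up to a term that depends only on $k$.

\section{Tight sets and certificates}\label{sec:cert}

From now on $D$ is a minimally $k$-strong digraph on $n$ vertices and $k\ge2$. By \eqref{eq:degree}, an upper bound on $n$ follows from an upper bound on the number $|E|$ of arcs into hubs. The plan is as follows. Every arc into a hub is indispensable for the same reason as the arcs (A4), namely because of a set with exactly $k$ out-neighbors. These sets can be uncrossed so that most of them form a laminar family; the number of arcs they account for is controlled by the number of minimal members of that family; and the minimal members are disjoint and each contains a vertex of a kind that is scarce.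

\begin{definition}
A set $P\ne\emptyset$ is \emph{tight} if $|N^+(P)|=k$ and $B_P\ne\emptyset$. A tight set $P$ \emph{certifies} the arc $vh$ if $h\in N^+(P)$ and $N^-(h)\cap P=\{v\}$.
\end{definition}

A tight set satisfies $|P|+|B_P|=n-k$. It certifies at most $k$ arcs, and these have distinct heads, since the head $h\in N^+(P)$ determines the tail. In $D_{k,t}$ the set $\{x_p\}$ certifies the $k$ arcs $x_ph$ and the layer $L^i$ certifies the arcs $w^i_rh_r$.

The next lemma is the only place where the minimality of $D$ enters directly.

\begin{lemma}\label{lem:exist}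
Every arc $vh\in E$ is certified by a tight set.
\end{lemma}

\begin{proof}
Since $D-vh$ is not $k$-strong, there is a set $F$ with $|F|<k$ such that $D'=D-vh-F$ is not strong. As $D-F$ is strong, $v,h\notin F$, and $v$ does not reach $h$ in $D'$, for otherwise a path from $v$ to $h$ could replace the arc $vh$. Let $P$ be the set of vertices that $v$ reaches in $D'$, including $v$. Then, in $D$, we have $h\in N^+(P)\subseteq F\cup\{h\}$ and $N^-(h)\cap P=\{v\}$. If $B_P=\emptyset$, then $N^-(h)\subseteq\{v\}\cup F$ has at most $k$ elements, although $h$ is a hub. So $B_P\ne\emptyset$, and $k\le|N^+(P)|\le|F|+1\le k$ by Lemma~\ref{lem:cut}.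
\end{proof}

To compare two tight sets we use the submodularity of $|N^+(\cdot)|$ in pointwise form. Write $[\,\cdot\,]$ for the value $1$ or $0$ of a true or false statement. For all $P,Q\subseteq V$ and $u\in V$,
\begin{equation}\label{eq:sub}
[u\in N^+(P\cap Q)]+[u\in N^+(P\cup Q)]\le[u\in N^+(P)]+[u\in N^+(Q)].
\end{equation}
Indeed, if $u\in N^+(P\cap Q)$, then $u$ misses one of $P,Q$ and has an in-neighbor in both; if $u\in N^+(P\cup Q)$, then $u$ misses both and has an in-neighbor in one. Either way the right side is at least $1$. If both hold, then $u\notin P\cup Q$ has an in-neighbor in $P\cap Q$, and the right side is $2$.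

\begin{lemma}\label{lem:disjoint}
Let $vh$ and $v'h$ be distinct arcs of a $k$-strong digraph with $d^-(h)>k$, certified by tight sets $P$ and $P'$. Then $P\cap P'=\emptyset$ and $|P|+|P'|\le n-k$.
\end{lemma}

\begin{proof}
The in-neighbors of $h$ in $P\cup P'$ are $v$ and $v'$, with $v\notin P'$ and $v'\notin P$. Suppose $P\cap P'\ne\emptyset$. The vertex $h$ lies in $N^+(P)$, $N^+(P')$ and $N^+(P\cup P')$ but not in $N^+(P\cap P')$, so \eqref{eq:sub} is strict at $h$, and summation over $u$ gives $|N^+(P\cap P')|+|N^+(P\cup P')|\le2k-1$. Since $B_{P\cap P'}\supseteq B_P\ne\emptyset$, the first term is at least $k$. So $|N^+(P\cup P')|\le k-1$, which forces $B_{P\cup P'}=\emptyset$. Then $N^-(h)\subseteq\{v,v'\}\cup(N^+(P\cup P')\setminus\{h\})$ has at most $k$ elements, a contradiction.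

So $P\cap P'=\emptyset$. With $R=V\setminus(P\cup P')\ni h$ we have $N^-(h)\subseteq\{v,v'\}\cup(R\setminus\{h\})$. Hence $k+1\le|R|+1$, that is, $|P|+|P'|=n-|R|\le n-k$.
\end{proof}

\begin{lemma}[Uncrossing]\label{lem:uncross}
Let $P,Q$ be tight sets with $P\cap Q\ne\emptyset$ and $B_P\cap B_Q\ne\emptyset$. Then $P\cap Q$ and $P\cup Q$ are tight, and every arc certified by $P$ or by $Q$ is certified by $P\cap Q$ or by $P\cup Q$.
\end{lemma}

\begin{proof}
We have $B_{P\cup Q}\supseteq B_P\cap B_Q\ne\emptyset$ and $B_{P\cap Q}\supseteq B_P\ne\emptyset$, so $|N^+(P\cap Q)|\ge k$ and $|N^+(P\cup Q)|\ge k$. By \eqref{eq:sub} their sum is at most $2k$. Hence both equal $k$, and \eqref{eq:sub} holds with equality for every $u$. By symmetry let $P$ certify $vh$. If $h\in N^+(P\cap Q)$, then the only possible in-neighbor of $h$ in $P\cap Q$ is $v$, so $P\cap Q$ certifies $vh$. Otherwise the left side of \eqref{eq:sub} at $h$ is at most $1$ and the right side at least $1$, so equality gives $h\in N^+(P\cup Q)$ and $h\notin N^+(Q)$. Then $h\notin Q$ and $h$ has no in-neighbor in $Q$, so $N^-(h)\cap(P\cup Q)=\{v\}$.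
\end{proof}

\section{The arcs from $V^+$ to $V^-$ form a forest}\label{sec:forest}

Let $\Gamma$ be the bipartite graph whose vertex classes are a copy of $V^+$ (the \emph{tails}) and a disjoint copy of $V^-$ (the \emph{heads}), with an edge for each arc from $V^+$ to $V^-$. A vertex of $V^+\cap V^-$ appears once in each class. The following lemma is essentially due to Mader. An arc from $V^+$ to $V^-$ has a certificate in $D$ and a complementary certificate in the reversed digraph; their sizes add up to $n-k+1$, one more than Lemma~\ref{lem:disjoint} allows for two arcs with a common end.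

\begin{lemma}\label{lem:forest}
$\Gamma$ is a forest.
\end{lemma}

\begin{proof}
For each edge $e=vh$ of $\Gamma$ choose a tight set $P_e$ that certifies it, and put $C_e=B_{P_e}\cup\{h\}$. Then $|P_e|+|C_e|=n-k+1$. Let $D^r$ be the reverse of $D$. We claim that in $D^r$ the set $C_e$ is tight and certifies the arc $hv$. The only arc of $D$ from $P_e$ to $C_e$ is $vh$. Therefore $v\in N^-_D(C_e)\subseteq(N^+_D(P_e)\setminus\{h\})\cup\{v\}$, a set of size $k$, and $N^+_D(v)\cap C_e=\{h\}$. The set $P_e\setminus\{v\}$ is disjoint from $C_e\cup N^-_D(C_e)$, and it is not empty, since $d^+(v)>k=|N^+_D(P_e)|$. Lemma~\ref{lem:cut} in $D^r$ gives $|N^-_D(C_e)|=k$, which proves the claim.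

The in-degree of $v\in V^+$ in $D^r$ exceeds $k$. So Lemma~\ref{lem:disjoint}, which does not need minimality, gives $|C_e|+|C_{e'}|\le n-k$ for distinct edges $e,e'$ with a common tail, and it gives $|P_e|+|P_{e'}|\le n-k$ for distinct edges with a common head. The edges of a cycle of length $2r$ in $\Gamma$ split into $r$ pairs with a common head and also into $r$ pairs with a common tail. Summing over the edges of the cycle,
\[
2r(n-k+1)=\sum_e|P_e|+\sum_e|C_e|\le r(n-k)+r(n-k),
\]
a contradiction.
\end{proof}

A forest with $p$ vertices and $c$ components has $p-c$ edges. In \eqref{eq:degree} this bound on $e(V^+,V^-)$ cancels $|V^+|$, so it does not bound $|V^+|$: it leaves room for almost every vertex of $V^+$ to send its surplus arc directly to a hub. It does bound the number of vertices that send none. Let $Z$ be the set of vertices of $V^+$ with no arc to a hub, and $z=|Z|$.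

\begin{lemma}\label{lem:Z}
$z+(k-1)q\le k|X|$ and $|X|\ge k$.
\end{lemma}

\begin{proof}
Let $c$ be the number of components of $\Gamma$. Inserting $e(V^+,V^-)=|V^+|+q-c$ in \eqref{eq:degree} gives $c+(k-1)q\le e(X,V^-)$. The vertices of $Z$ are isolated in $\Gamma$, so $c\ge z$, and $e(X,V^-)\le k|X|$; this is the first inequality. If $V^+=\emptyset$, then $|X|=n>k$. Otherwise $c\ge1$, and $1+(k-1)q\le e(X,V^-)\le q|X|$ gives $|X|>k-1$.
\end{proof}

\section{A laminar family of certificates}\label{sec:laminar}

Two cases of Theorem~\ref{thm:lower} are immediate. If $V^-=\emptyset$, then \eqref{eq:degree} gives $V^+=\emptyset$ and $|X|=n$. If $n\le18k$, we use $|X|\ge k$. For $k\ge3$,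
\[
\tfrac{k^2+2k+2}{2}\,|X|+k(k+1)^2\ge\tfrac{17}{2}k+16k>18k\ge n,
\]
and for $k=2$ we have $n\le36\le3|X|+30$. \emph{For the rest of the paper we assume $V^-\ne\emptyset$ and $n>18k$.}

By Lemma~\ref{lem:exist} there are families of tight sets that together certify all arcs of $E$. Among them choose a family $\mathcal P$ with $|\mathcal P|$ minimum and, subject to this, with $\sum_{P\in\mathcal P}|P|^2$ maximum. Every member of $\mathcal P$ certifies an arc of $E$, since otherwise it could be removed. Call two sets \emph{nested} if one contains the other.

\begin{lemma}\label{lem:tri}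
Any two members $P,Q$ of $\mathcal P$ are nested, or disjoint, or satisfy $B_P\cap B_Q=\emptyset$.
\end{lemma}

\begin{proof}
Otherwise replace $P,Q$ by $P\cap Q,P\cup Q$. By Lemma~\ref{lem:uncross} the new family certifies all of $E$. If $P\cap Q$ or $P\cup Q$ was already in $\mathcal P$, the new family is smaller. If not, it has the same size, and the sum of squares grows by $|P\cap Q|^2+|P\cup Q|^2-|P|^2-|Q|^2=2\,|P\setminus Q|\,|Q\setminus P|>0$.
\end{proof}

The third alternative is the obstacle: such pairs cannot be uncrossed. It cannot occur when both $B_P$ and $B_Q$ contain more than half of the vertices. So call a tight set $P$ \emph{small} if $|B_P|>n/2$, and let $\mathcal S$ be the family of small members of $\mathcal P$. By Lemma~\ref{lem:tri}, $\mathcal S$ is \emph{laminar}: any two members are nested or disjoint. The inclusion-minimal members of $\mathcal S$ are its \emph{leaves}; they are pairwise disjoint, and $\lambda$ denotes their number. An arc of $E$ is \emph{good} if a member of $\mathcal S$ certifies it and \emph{bad} otherwise, and $\beta$ is the number of bad arcs.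

Bad arcs have certificates of size at least about $n/2$, and by Lemma~\ref{lem:disjoint} little more than one such set fits per hub. We recall Dilworth's theorem: a finite partially ordered set in which no $w+1$ elements are pairwise incomparable is a union of $w$ chains.

\begin{lemma}\label{lem:bad}
$\beta\le q+k(k+1)$.
\end{lemma}

\begin{proof}
For each bad arc fix a member $P$ of $\mathcal P$ that certifies it. It is not small, so $|P|=n-k-|B_P|\ge n/2-k$. The sets fixed for bad arcs with a common head are pairwise disjoint by Lemma~\ref{lem:disjoint}, and three of them would give $3(n/2-k)\le n$, that is, $n\le6k$. So each hub is the head of at most two bad arcs, and $\beta\le q+q_2$, where $q_2$ is the number of hubs with two bad arcs. If a hub has two bad arcs, with sets $P,P'$, then $|P|+|P'|\le n-k$, so each has size at most $n/2$, and both lie in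
\[
\mathcal B=\{P\in\mathcal P: n/2-k\le|P|\le n/2\}.
\]

Let $P,Q\in\mathcal B$ be not nested. We claim $|P\cap Q|\le2k$. If $P\cap Q\ne\emptyset$, then $B_Q\subseteq P\cup N^+(P)$ by Lemma~\ref{lem:tri}, so $|B_Q\cap P|\ge|B_Q|-k=n-2k-|Q|\ge n/2-2k$. As $B_Q$ is disjoint from $Q$, we get $|P\cap Q|\le|P|-(n/2-2k)\le2k$. Three pairwise non-nested members of $\mathcal B$ would have a union of size at least $3(n/2-k)-3\cdot2k$, and $n\ge3n/2-9k$ means $n\le18k$. So there are no three such members, and $\mathcal B$ is a union of two chains under inclusion. The sizes in a chain are distinct integers in $[n/2-k,n/2]$, so a chain has at most $k+1$ members. Hence $|\mathcal B|\le2(k+1)$, the members of $\mathcal B$ certify at most $2k(k+1)$ arcs, and $2q_2\le2k(k+1)$.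
\end{proof}

We turn to the good arcs. The family $\mathcal S$ may have many more members than leaves, so the bound of $k$ arcs per member is of no use. Consider two small cases. If $\mathcal S$ is a chain, then any two members meet, so by Lemma~\ref{lem:disjoint} all good arcs have distinct heads, and there are at most $q$ of them, however long the chain is. If $\mathcal S$ consists of two disjoint sets $U_1,U_2$ and a set $P$ containing both, then a head can repeat only for an arc certified by $U_1$ and an arc certified by $U_2$, so at most $|N^+(U_1)\cap N^+(U_2)|\le k$ heads repeat. A repeated head thus needs a branching of $\mathcal S$, and each additional branch allows at most $k$ repetitions.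

\begin{lemma}\label{lem:good}
The number of good arcs is at most $k\lambda+q$.
\end{lemma}

\begin{proof}
Assign each good arc to one member of $\mathcal S$ that certifies it. For $P\in\mathcal S$ let $f(P)$ be the number of arcs assigned to members of $\mathcal S$ contained in $P$, let $G(P)$ be the set of their heads, and let $\lambda(P)$ be the number of leaves contained in $P$. The difference $f(P)-|G(P)|$ counts repetitions of heads. The tails of these arcs lie in $P$, so $G(P)\subseteq P\cup N^+(P)$.

\emph{Merging disjoint members.} Let $U_1,\dots,U_b\in\mathcal S$ be pairwise disjoint with union $U$. We show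
\begin{equation}\label{eq:merge}
\sum_{i=1}^b|G(U_i)|-\Bigl|\bigcup_{i=1}^bG(U_i)\Bigr|\le kb-|N^+(U)|.
\end{equation}
For a vertex $h$ let $m_h$ be the number of $i$ with $h\in G(U_i)$ and $c_h$ the number of $i$ with $h\in N^+(U_i)$. The left side is $\sum_h\max(m_h-1,0)$, and the right side is $\sum_h\bigl(c_h-[h\in N^+(U)]\bigr)$. We compare term by term. If $h\in N^+(U)$, then $m_h\le c_h$ and $c_h\ge1$, so $\max(m_h-1,0)\le c_h-1$. If $h\in B_U$, then $m_h=c_h=0$. If $h\in U$, then $h$ lies in exactly one $U_i$, so $m_h\le c_h+1$ and $\max(m_h-1,0)\le c_h$.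

\emph{Induction.} We prove $f(P)-|G(P)|\le k(\lambda(P)-1)$ for all $P\in\mathcal S$ by induction on $|P|$. If $P$ is a leaf, the arcs assigned to it have distinct heads, and both sides are $0$. Otherwise let $U_1,\dots,U_b$ be the maximal members of $\mathcal S$ properly contained in $P$; they are pairwise disjoint, and $\lambda(P)=\sum_i\lambda(U_i)$. The arcs assigned to $P$ itself have distinct heads, and none of these heads lies in a set $G(U_i)$, for otherwise two distinct arcs into the same hub would have nested certificates, against Lemma~\ref{lem:disjoint}. These arcs therefore contribute equally to $f(P)$ and $|G(P)|$, and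
\[
f(P)-|G(P)|=\sum_i\bigl(f(U_i)-|G(U_i)|\bigr)+\sum_i|G(U_i)|-\Bigl|\bigcup_iG(U_i)\Bigr|.
\]
The union $U$ of the $U_i$ satisfies $B_U\supseteq B_P\ne\emptyset$, so $|N^+(U)|\ge k$. By induction and \eqref{eq:merge}, the right side is at most $k(\lambda(P)-b)+k(b-1)=k(\lambda(P)-1)$.

\emph{Conclusion.} Let $U_1,\dots,U_b$ be the maximal members of $\mathcal S$. Now $B_U$ may be empty, so we bound the right side of \eqref{eq:merge} by $kb$ only. All heads are hubs, so the number of good arcs is
\[
\sum_if(U_i)\le\sum_ik(\lambda(U_i)-1)+\sum_i|G(U_i)|\le k(\lambda-b)+kb+q=k\lambda+q.\qedhere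
\]
\end{proof}

Lemma~\ref{lem:good} and \eqref{eq:degree} give
\begin{equation}\label{eq:main}
|V^+|\le|E|-kq\le k\lambda+\beta-(k-1)q .
\end{equation}
It remains to bound the number of leaves.

\section{Leaves and the bound for $k\ge3$}\label{sec:leaves}

A leaf need not contain a vertex of $X$; the layers of $D_{k,t}$ are tight sets without one. But each layer contains two vertices of $Z$, namely $y^i_1$ and $y^i_2$. The next proof shows that this is forced, and $Z$ is controlled by Lemma~\ref{lem:Z}.

\begin{lemma}\label{lem:leaves}
$\lambda\le|X|+\beta+z/2$.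
\end{lemma}

\begin{proof}
Leaves are pairwise disjoint, so it suffices to show that each leaf $P$ contains a vertex of $X$, or the tail of a bad arc, or two vertices of $Z$. Let $L\subseteq P$ be an inclusion-minimal tight set, and assume that $L$ contains no vertex of $X$ and no tail of a bad arc. Then $L\subseteq V^+$ and all arcs from $L$ to hubs are good. For $w\in L$ let $H_w=N^+(w)\cap V^-$.

We first show that $L$ itself certifies all arcs from $L$ to hubs; this is the reason for passing from $P$ to a minimal tight set. Let $h\in H_w$ and let $Q\in\mathcal S$ certify $wh$. Since $|B_L|\ge|B_P|>n/2$ and $|B_Q|>n/2$, and since $w\in L\cap Q$, Lemma~\ref{lem:uncross} shows that $L\cap Q$ is tight. By minimality $L\subseteq Q$. Hence $h\notin L$, $h\in N^+(L)$, and $N^-(h)\cap L=\{w\}$.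

So the sets $H_w$, $w\in L$, are pairwise disjoint subsets of $N^+(L)$, and $w$ has no arc to $H_{w'}$ for $w'\ne w$. Counting the possible out-neighbors of $w$ in $L$ and in $N^+(L)$ gives
\[
k+1\le d^+(w)\le(|L|-1)+k-\sum_{w'\in L\setminus\{w\}}|H_{w'}|.
\]
Thus the sum of the $|L|-1$ numbers $|H_{w'}|$ is at most $|L|-2$, and some $w'\in L\setminus\{w\}$ has $H_{w'}=\emptyset$, that is, $w'\in Z$. Apply this to any $w\in L$ to find $w'\in L\cap Z$, and then to $w'$ to find a second vertex of $L\cap Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(a)]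
Let $k\ge3$. By \eqref{eq:main}, Lemma~\ref{lem:leaves} and Lemma~\ref{lem:bad},
\[
|V^+|\le k|X|+\tfrac k2z+(k+1)\beta-(k-1)q\le k|X|+\tfrac k2z+2q+k(k+1)^2 .
\]
For $k\ge3$ we have $2\le\frac k2(k-1)$, so Lemma~\ref{lem:Z} gives $\frac k2z+2q\le\frac k2\bigl(z+(k-1)q\bigr)\le\frac{k^2}2|X|$. Therefore $n=|X|+|V^+|\le\bigl(1+k+\frac{k^2}2\bigr)|X|+k(k+1)^2$.
\end{proof}

\begin{remark}
For $k=1$ the term $(k-1)q$ in Lemma~\ref{lem:Z} vanishes and nothing bounds $q$; in the path example of Section~\ref{sec:intro} all $n-2$ inner vertices are hubs. For $k\ge3$, compare the proof with $D_{k,t}$. There $Z$ consists of the vertices $y^i_1,y^i_2$, the relays and $H$, so $z=4\ell+3k-2$, while $k|X|=4\ell+3k(k-1)$. Hence Lemma~\ref{lem:Z} is sharp up to a term that depends only on $k$. On the other hand, each block contains four vertices of $Z$, whereas Lemma~\ref{lem:leaves} charges a leaf only two.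
\end{remark}

\section{The case $k=2$}\label{sec:two}

For $k=2$ the argument above gives $z+2q\le2(z+q)\le4|X|$ and so only $n\le7|X|+18$. To reach the slope $\frac13$ we must remove $z$ and $\beta$ from the bound on $\lambda$. This is possible because for $k=2$ there is no analog of a layer that avoids $X$ and certifies an arc into a hub. The proof repeats the degree count inside a tight set, where the forest $\Gamma$ leaves almost no freedom.

\begin{lemma}\label{lem:two}
Let $k=2$, and let $P$ be a tight set with $|B_P|\ge3$ that certifies an arc of $E$. Then $P\cap X\ne\emptyset$.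
\end{lemma}

\begin{proof}
\emph{Step 1.} Let $P\subseteq V^+$ be any tight set that certifies an arc $vh\in E$. We show that $P$ contains exactly two hubs, and that at least three arcs go from $P$ to these two hubs.

Let $a=|P|$, $\alpha=|P\cap V^-|$ and $\tau=|N^+(P)\cap V^-|\ge1$, and let $\eta$ be the number of arcs from $V\setminus P$ to $P\setminus V^-$. Let $\Gamma'$ be the subgraph of $\Gamma$ induced by the tails in $P$ and the heads in $P\cup N^+(P)$, and let $c'\ge1$ be its number of components. Its edges are all the arcs from $P$ to hubs, and by Lemma~\ref{lem:forest} their number is $a+\alpha+\tau-c'$. Non-hubs have in-degree $2$, so $2(a-\alpha)-\eta$ arcs go from $P$ to $P\setminus V^-$ and at most $2(2-\tau)$ arcs go from $P$ to $N^+(P)\setminus V^-$. Each vertex of $P$ has out-degree at least $3$. Hence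
\[
3a\le(a+\alpha+\tau-c')+\bigl(2(a-\alpha)-\eta\bigr)+2(2-\tau),
\]
which simplifies to
\begin{equation}\label{eq:four}
\alpha+\eta+\tau+c'\le4 .
\end{equation}
Since $d^+(v)\ge3>|N^+(P)|$, we have $a\ge2$. Let $W$ be the set of vertices of $P$ that have an in-neighbor outside $P$. If $|W|\le1$, then $P\setminus W\ne\emptyset$ and no vertex of $B_P$ reaches $P\setminus W$ in $D-W$, which is impossible as $D$ is $2$-strong. So $|W|\ge2$. At most $\alpha$ vertices of $W$ are hubs and at most $\eta$ are not, so $\alpha+\eta\ge2$. Now \eqref{eq:four} forces $\alpha+\eta=2$ and $\tau=c'=1$. Thus $\alpha\le2$, the graph $\Gamma'$ is connected, $h$ is the only hub in $N^+(P)$, and the only neighbor of the head $h$ in $\Gamma'$ is the tail $v$.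

If $\alpha=0$, then $vh$ is the only edge of $\Gamma'$, and connectedness gives $a=1$, a contradiction. If $\alpha=1$, let $P\cap V^-=\{g\}$. The heads of $\Gamma'$ are $g$ and $h$. The tail $g$ is not adjacent to the head $g$, as $D$ has no loops, and it is not isolated; so its only neighbor is $h$, and $v=g$. Then the tail $g$ and the head $h$ form a component that misses the head $g$, a contradiction. So $\alpha=2$. Then $\Gamma'$ has $a+2$ edges, one of which is $vh$, and the other $a+1\ge3$ end in the two hubs of $P$.

\emph{Step 2.} Let $P$ be as in the lemma and suppose $P\subseteq V^+$. By Step 1, $P\cap V^-=\{g_1,g_2\}$ and one of these hubs, say $g_1$, has two in-neighbors $w\ne w'$ in $P$. Let $T$ and $T'$ be tight sets that certify $wg_1$ and $w'g_1$ (Lemma~\ref{lem:exist}); they are disjoint by Lemma~\ref{lem:disjoint}.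

Suppose $B_P\cap B_T\ne\emptyset$. As $w\in P\cap T$, Lemma~\ref{lem:uncross} shows that $wg_1$ is certified by $P\cap T$ or $P\cup T$, and $P\cup T$ is excluded because it contains $g_1$. So $P\cap T\subseteq V^+$ is a tight set that certifies an arc of $E$, and by Step 1 it contains two hubs. But $g_1\notin T$, so $g_2$ is its only possible hub. Hence $B_P\cap B_T=\emptyset$, and the same argument with $w'$ gives $B_P\cap B_{T'}=\emptyset$. Since $T\cap T'=\emptyset$,
\[
B_P\subseteq\bigl(T\cup N^+(T)\bigr)\cap\bigl(T'\cup N^+(T')\bigr)\subseteq N^+(T)\cup N^+(T').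
\]
The sets $N^+(T)$ and $N^+(T')$ have two elements each and both contain $g_1$, which lies in $P$ and so not in $B_P$. Therefore $|B_P|\le2$, contrary to the hypothesis.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}(b)]
The cases $n\le36$ and $V^-=\emptyset$ were treated at the start of Section~\ref{sec:laminar}. Let $k=2$, $n>36$ and $V^-\ne\emptyset$. Each leaf $P$ belongs to $\mathcal P$, so it certifies an arc of $E$, and $|B_P|>n/2>3$. By Lemma~\ref{lem:two} each leaf contains a vertex of $X$, and so $\lambda\le|X|$. By \eqref{eq:main} and Lemma~\ref{lem:bad},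
\[
|V^+|\le2\lambda+\beta-q\le2|X|+(q+6)-q=2|X|+6,
\]
and $n=|X|+|V^+|\le3|X|+6$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{digraphs}
\emph{Digraphs: Theory, Algorithms and Applications},
\texttt{http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf}.

\end{thebibliography}
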